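# A compact triangular operator whose weakly closed algebra is larger than its weak* closed algebra

## 1. Compact diagonal operators, and two closures of the polynomials

Throughout, $\mathcal H$ is a complex separable infinite-dimensional Hilbert space, $\langle\cdot,\cdot\rangle$ is linear in the first variable, and $x\otimes y$ is the operator $(x\otimes y)z=\langle z,y\rangle x$. Thus $(x\otimes y)^*=y\otimes x$ and $\operatorname{tr}(X(x\otimes y))=\langle Xx,y\rangle$.

Take an orthonormal basis $e_1,e_2,\dots$, numbers $\lambda_1>\lambda_2>\dots>0$ with $\sum\lambda_n<\infty$, and the diagonal operator $T=\sum_n\lambda_n\,e_n\otimes e_n$. Which operators are limits of polynomials in $T$ (constant term allowed)? The answer may depend on the topology, and two topologies matter here.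

**Definition (the two topologies).** The weak operator topology (WOT) on $\mathcal B(\mathcal H)$ is the topology of convergence of all numbers $\langle Xx,y\rangle$. The weak* topology is the one $\mathcal B(\mathcal H)$ carries as the dual of the trace class.

We use three textbook facts. The WOT-continuous functionals are exactly $X\mapsto\operatorname{tr}(XR)$ with $R$ of finite rank. The weak*-continuous functionals are exactly $X\mapsto\operatorname{tr}(XR)$ with $R$ of trace class. Finally, say that $R$ *annihilates* a set $\mathcal S$ of operators if $\operatorname{tr}(XR)=0$ for all $X\in\mathcal S$; then Hahn–Banach gives, for a linear space $\mathcal S$: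
$$X\in\overline{\mathcal S}^{\,\mathrm{WOT}}\ (\text{resp. }\overline{\mathcal S}^{\,w*})\iff \operatorname{tr}(XR)=0\ \text{for every finite rank (resp. trace class) } R \text{ annihilating }\mathcal S.\tag{1}$$

For example, $X\mapsto\sum_n2^{-n}\langle Xe_n,e_n\rangle$ is weak* continuous. It is not WOT continuous, because the operator $R$ representing a functional is unique, and here $R=\sum2^{-n}e_n\otimes e_n$ has infinite rank.

**Definition (the two algebras).** $\mathcal W(T)$ is the WOT closure and $\mathcal A(T)$ the weak* closure of the polynomials in $T$. Since the weak* topology is finer, $\mathcal A(T)\subseteq\mathcal W(T)$.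

The following lemma replaces polynomials in $T$ by spectral idempotents. We state it without orthogonality because it will be used again.

**Lemma 1.** Let $P_1,P_2,\dots$ be nonzero bounded idempotents on a Hilbert space with $P_mP_n=0$ for $m\ne n$. Let $\lambda_1>\lambda_2>\dots>0$ with $\sum\lambda_n\|P_n\|<\infty$, and let $T=\sum_n\lambda_nP_n$. Then the polynomials in $T$ and the space $\operatorname{span}(\{I\}\cup\{P_n\})$ have the same norm closure. Hence $\mathcal A(T)$ and $\mathcal W(T)$ are the weak* and WOT closures of $\operatorname{span}(\{I\}\cup\{P_n\})$.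

*Proof.* Multiplying norm-convergent series gives $T^k=\sum_n\lambda_n^kP_n$ in norm for $k\ge1$. So every polynomial in $T$ is in the norm closure of the span. Conversely, let $\mathcal N$ be the norm closure of the polynomials in $T$ without constant term; it is a closed algebra. We have
$$\|(T/\lambda_1)^k-P_1\|=\Big\|\sum_{n\ge2}(\lambda_n/\lambda_1)^kP_n\Big\|\le(\lambda_2/\lambda_1)^{k-1}\sum_{n\ge2}(\lambda_n/\lambda_1)\|P_n\|\to0 ,$$
so $P_1\in\mathcal N$. Then $T-\lambda_1P_1=\sum_{n\ge2}\lambda_nP_n$ is in $\mathcal N$, and the same computation applied to it gives $P_2\in\mathcal N$. By induction every $P_n$ is in $\mathcal N$. The last sentence holds because the norm topology is finer than the other two. $\square$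

**Proposition 2.** For the diagonal operator $T=\sum_n\lambda_n\,e_n\otimes e_n$ above, $\mathcal A(T)=\mathcal W(T)$, and both equal the algebra $\mathcal D$ of all operators diagonal with respect to $\{e_n\}$.

*Proof.* $\mathcal D$ is defined by the equations $\langle Xe_n,e_m\rangle=0$ for $n\ne m$, so it is WOT closed. It contains the polynomials in $T$, hence $\mathcal W(T)\subseteq\mathcal D$. Now let $R$ be a trace class operator annihilating the polynomials in $T$. By Lemma 1 it annihilates $e_n\otimes e_n$, that is, $\langle Re_n,e_n\rangle=0$ for all $n$. For $D\in\mathcal D$ with diagonal $(\delta_n)$ we get $\operatorname{tr}(DR)=\sum_n\delta_n\langle Re_n,e_n\rangle=0$. By (1), $D\in\mathcal A(T)$. So $\mathcal D\subseteq\mathcal A(T)\subseteq\mathcal W(T)\subseteq\mathcal D$. $\square$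

The proof used one thing: *the trace of a trace class $R$ is the sum of its traces against the spectral projections*, $\operatorname{tr}R=\sum_n\operatorname{tr}(P_nR)$. What happens when the eigenvectors still span but are not orthogonal?

**Definition (triangular).** $T\in\mathcal B(\mathcal H)$ is triangular if $\mathcal H$ has an orthonormal basis $\{e_n\}$ with $Te_n\in\operatorname{span}\{e_1,\dots,e_n\}$ for each $n$.

The backward shift $e_1\mapsto0$, $e_{n+1}\mapsto e_n$ is triangular. The forward shift is not: for a triangular operator $e_1$ is an eigenvector, and the forward shift has none. Any operator whose eigenvectors span a dense subspace is triangular. Indeed, choose from them a linearly independent sequence with dense span and apply Gram–Schmidt; the span of the first $n$ eigenvectors is invariant and equals $\operatorname{span}\{e_1,\dots,e_n\}$.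

The question, whose source is the paper "Semitriangular Operators" (http://www.math.tamu.edu/~larson/semitriangular.pdf), is this: *must $\mathcal W(T)=\mathcal A(T)$ for every triangular $T$?* The answer is no, and even compactness does not help.

**Theorem 3.** There is a compact triangular operator $T$ with $\mathcal W(T)\ne\mathcal A(T)$.

**Theorem 4.** For every sequence $\varepsilon_n>0$ there is a compact $T$ with singular values $s_n(T)\le\varepsilon_n$ for all $n$ such that:

- $T$ and $T^*$ are both triangular, and each has a total set of eigenvectors; every eigenvalue of $T$ is nonnegative with one-dimensional eigenspace;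
- $\dim\mathcal W(T)/\mathcal A(T)=\infty$;
- $\dim\mathcal W(T^{(k)})/\mathcal A(T^{(k)})=\infty$ for every finite direct sum $T^{(k)}=T\oplus\dots\oplus T$, whereas $\mathcal W(T^{(\infty)})=\mathcal A(T^{(\infty)})$.

The decay statement is optimal. If $T$ has finite rank and $\chi$ is the characteristic polynomial of $T$ restricted to its range, then $\chi(T)T=0$. So the polynomials in $T$ form a finite-dimensional space, which is closed in both topologies, and $\mathcal W(T)=\mathcal A(T)$.

## 2. Biorthogonal eigenvectors: what a counterexample needs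

**Definition (total biorthogonal system).** Families $(f_a)_{a\in\Omega}$, $(g_a)_{a\in\Omega}$ in a Hilbert space $H$, with $\Omega$ countable, such that $\langle f_a,g_b\rangle=\delta_{ab}$ and each family has dense linear span. Put $P_a=f_a\otimes g_a$.

Then $P_aP_b=\langle f_b,g_a\rangle f_a\otimes g_b$. So the $P_a$ are rank-one idempotents with $P_aP_b=0$ for $a\neq b$, and
$$\operatorname{tr}(P_aS)=\langle Sf_a,g_a\rangle\qquad(S\text{ of trace class}).\tag{2}$$
A small example in $\mathbb C^2$ with basis $e_1,e_2$ and a real number $t$ is $f_1=e_1$, $f_2=e_2+te_1$, $g_1=e_1-te_2$, $g_2=e_2$. The only product to check is $\langle f_2,g_1\rangle=-t+t=0$. Here $\|P_1\|=\|P_2\|=\sqrt{1+t^2}$ can be as large as we like, and everything below is built from this device.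

**Proposition 5.** Let $H$ be a separable infinite-dimensional Hilbert space with a total biorthogonal system indexed by $\Omega=\{a_1,a_2,\dots\}$, such that

- (A) there is a trace class $S_0$ on $H$ with $\operatorname{tr}(P_aS_0)=0$ for all $a\in\Omega$ and $\operatorname{tr}S_0=1$;
- (B) every finite rank $S$ on $H$ with $\operatorname{tr}(P_aS)=0$ for all $a\in\Omega$ has $\operatorname{tr}S=0$.

Choose $\lambda_1>\lambda_2>\dots>0$ with $\sum\lambda_n\|P_{a_n}\|<\infty$, put $T_0=\sum\lambda_nP_{a_n}$ and $T=T_0\oplus0$ on $\mathcal H=H\oplus\mathbb C$. Then $T$ is compact and triangular, and $I_H\oplus0\in\mathcal W(T)\setminus\mathcal A(T)$.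

*Proof.* $T$ is a norm limit of finite rank operators, hence compact. The vectors $f_a\oplus0$ and $0\oplus1$ are eigenvectors of $T$. By biorthogonality they are linearly independent, and their span is dense. So $T$ is triangular by the Gram–Schmidt remark. By Lemma 1 applied to the idempotents $P_a\oplus0$, the algebras $\mathcal A(T)$ and $\mathcal W(T)$ are the closures of $\mathcal S=\operatorname{span}(\{I\}\cup\{P_a\oplus0\})$.

Let $R$ be a finite rank operator annihilating $\mathcal S$, and let $S=J^*RJ$ be its compression to $H$, where $J:H\to H\oplus\mathbb C$ is the inclusion. Since $X\oplus0=JXJ^*$, we have $\operatorname{tr}((X\oplus0)R)=\operatorname{tr}(XS)$ for $X\in\mathcal B(H)$. So $\operatorname{tr}(P_aS)=0$ for all $a$, and (B) gives $\operatorname{tr}((I_H\oplus0)R)=\operatorname{tr}S=0$. By (1), $I_H\oplus0\in\mathcal W(T)$.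

Now let $R=S_0\oplus(-1)$, a trace class operator. Then $\operatorname{tr}R=1-1=0$ and $\operatorname{tr}((P_a\oplus0)R)=\operatorname{tr}(P_aS_0)=0$, so $R$ annihilates $\mathcal S$. But $\operatorname{tr}((I_H\oplus0)R)=1$. By (1), $I_H\oplus0\notin\mathcal A(T)$. $\square$

The summand $\mathbb C$ is there because $I$ always belongs to the algebra: $S_0$ alone does not annihilate $I$, and the entry $-1$ repairs this.

So we want a system whose idempotents fail to sum to the identity in a way that some trace class operator detects and no finite rank operator does. One thing is clear at once: if there are finite sets $\Lambda_N\uparrow\Omega$ for which the sums $Q_N=\sum_{a\in\Lambda_N}P_a$ are uniformly bounded, then (A) is impossible. Indeed $Q_Nf_b=f_b$ once $b\in\Lambda_N$, so by boundedness and density $Q_N\to I$ strongly. Then $\operatorname{tr}(Q_NS)\to\operatorname{tr}S$ for every trace class $S$, by dominated convergence in $\sum_is_i\langle Q_Nx_i,y_i\rangle$, where $S=\sum s_i\,x_i\otimes y_i$ with unit vectors $x_i,y_i$, $s_i\ge0$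 and $\sum s_i<\infty$. If all $\operatorname{tr}(P_aS)=0$, then $\operatorname{tr}S=0$. So large couplings $t$ must appear, and they must chain together all the way to infinity.

## 3. A chain of large couplings, and the rank four operator that defeats it

The simplest infinite chain of the $\mathbb C^2$ device is the following. Let $H$ have orthonormal basis $m_0,m_1,\dots$, let $\gamma_\ell>0$ with $\sum1/\gamma_\ell<\infty$, and put
$$Zm_k=\gamma_km_{k-1}+\gamma_{k+1}m_{k+1}\qquad(\text{first term absent if }k=0).$$
Define $f_{m_k}=m_k$, $g_{m_k}=m_k-Zm_k$ for $k$ odd, and $f_{m_k}=m_k+Zm_k$, $g_{m_k}=m_k$ for $k$ even. The matrix of $Z$ is real symmetric and $Z$ exchanges the even and odd spans. So the only product that is not immediate is, for $k$ even and $j$ odd, $\langle f_{m_k},g_{m_j}\rangle=-\langle m_k,Zm_j\rangle+\langle Zm_k,m_j\rangle=0$. The span of the $f$'s contains the odd $m_k$, hence the even ones; for the $g$'s the order is reversed. So this is a total biorthogonal system.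

Call the pair $m_{\ell-1},m_\ell$ the $\ell$-th link. Let $p_\ell$ be its odd-indexed and $q_\ell$ its even-indexed member, and for a trace class $S$ let $\xi_\ell=\langle Sp_\ell,q_\ell\rangle$. By (2), the conditions $\operatorname{tr}(P_{m_k}S)=0$ read
$$\langle Sm_k,m_k\rangle=(-1)^{k+1}(\gamma_k\xi_k+\gamma_{k+1}\xi_{k+1}),\qquad k\ge0,\quad \gamma_0\xi_0:=0 .\tag{3}$$
For instance, for $k$ odd, $\langle Sm_k,g_{m_k}\rangle=\langle Sm_k,m_k\rangle-\gamma_k\langle Sm_k,m_{k-1}\rangle-\gamma_{k+1}\langle Sm_k,m_{k+1}\rangle$, and the two last inner products are $\xi_k$ and $\xi_{k+1}$. The sum over $k<N$ telescopes: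
$$\sum_{k<N}\langle Sm_k,m_k\rangle=(-1)^N\gamma_N\xi_N .\tag{4}$$
A trace can be carried off to infinity along the chain, provided $|\xi_N|$ is about $1/\gamma_N$. Condition (A) holds: with $x_\ell=(-1)^\ell/\gamma_\ell$, the operator $m_0\otimes m_0+\sum_\ell x_\ell\,q_\ell\otimes p_\ell$ is trace class, has trace $1$, diagonal entries $\delta_{k0}$ and $\xi_\ell=x_\ell$. So (3) holds, since at $k=0$ it says $1=-\gamma_1x_1=1$ and at $k\ge1$ it says $0=0$.

Condition (B), however, fails for *every* choice of $\gamma_\ell$ with $\sum1/\gamma_\ell<\infty$. For $c\in\{0,1,2\}$ put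
$$y^c=\sum_{\ell\equiv c\,(3)}(-1)^\ell\gamma_\ell^{-1/2}q_\ell,\qquad z^c=\sum_{\ell\equiv c\,(3)}\gamma_\ell^{-1/2}p_\ell,\qquad S=m_0\otimes m_0+\sum_{c=0}^2y^c\otimes z^c .$$
Links with the same residue are disjoint, so $\|y^c\|^2,\|z^c\|^2\le\sum1/\gamma_\ell<\infty$, and $S$ has rank at most $4$. The $y^c$ are supported on even and the $z^c$ on odd indices, so the diagonal entries of $S$ are again $\delta_{k0}$, and $\operatorname{tr}S=1$. Next, $\xi_\ell=\sum_c\langle p_\ell,z^c\rangle\langle y^c,q_\ell\rangle$. The links containing $p_\ell$ are $\ell$ and one neighbor $\ell+e$, with $e=\pm1$. Those containing $q_\ell$ are $\ell$ and $\ell-e$ (if it exists). Since $\ell-1,\ell,\ell+1$ are distinct modulo $3$, only $c\equiv\ell$ contributes, through link $\ell$ in both factors, and $\xi_\ell=(-1)^\ell/\gamma_\ell$. So (3) holds, and $S$ is a finite rank annihilator with trace $1$.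

The failure has a precise location: a single link sees only one number $\xi_\ell$, and *any* summable sequence of numbers can be the link entries of an operator of rank three. To make finite rank visible, a link must see a matrix.

## 4. Wide links: a low-rank matrix close to a scalar is close to zero

If a $d\times d$ matrix $X$ is scalar, $X=\xi I$, and has rank less than $d$, then $\xi=0$. This is stable: if $\|X-\xi I\|\le\delta$ and $\operatorname{rank}X<d$, apply $X-\xi I$ to a unit vector of $\ker X$ to get $|\xi|\le\delta$.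

So we replace $p_\ell,q_\ell$ by orthonormal families $p_{\ell,1},\dots,p_{\ell,d_\ell}$ and $q_{\ell,1},\dots,q_{\ell,d_\ell}$, whose first members are the chain vectors. We then look at $X_{ab}=\langle Sp_{\ell,b},q_{\ell,a}\rangle$ and try to force $X$ to be nearly scalar for every annihilator $S$. If $d_\ell\to\infty$, every finite rank $S$ will have nearly vanishing link entry $\xi_\ell=X_{11}$ for large $\ell$. A trace class $S_0$ can still afford $X=x_\ell I$, at the price $d_\ell|x_\ell|$ in trace norm; so we need $\sum d_\ell/\gamma_\ell<\infty$.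

How can scalar matrices be forced? Write $p_\ell(u)=\sum_au_ap_{\ell,a}$ and $q_\ell(v)=\sum_av_aq_{\ell,a}$. For real $u,v$, $\langle Sp_\ell(u),q_\ell(v)\rangle=v^{\mathsf T}Xu$, and scalar $X$ are characterized by $v^{\mathsf T}Xu=0$ for certain orthogonal pairs. For a new basis vector $h$, put $f_h=h+\tau p_\ell(u)$ and $g_h=h+\tau q_\ell(v)$ with $\tau$ large. Then $\langle Sf_h,g_h\rangle=0$ reads
$$\tau^2\langle Sp_\ell(u),q_\ell(v)\rangle=\text{terms of size at most about }\tau\|S\|,$$
so the entry is forced to be $O(1/\tau)$. Biorthogonality now demands corrections $-\tau\langle p_\ell(u),p\rangle h$ in $g_p$ and $-\tau\langle q_\ell(v),q\rangle h$ in $f_q$. These corrections meet in $\langle f_q,g_p\rangle$ and leave an unwanted term $\tau^2\langle q_\ell(v),q\rangle\langle p_\ell(u),p\rangle$. The remedy is to use $h$ twice, with opposite signs $\theta=\pm1$ in front of $q_\ell(v)$, so that the two unwanted terms cancel.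

The parameters must balance as follows. For finite rank $S$, let $\sigma_\ell$ be the norm of $S$ compressed to the (finite) $\ell$-th link. We shall see that $\sum\sigma_\ell<\infty$, so $\sigma_N\ge c/N$ for all large $N$ is impossible. The analogue of (4) will bound the partial trace by $\gamma_N|\xi_N|$, which is of order $d_N(\gamma_N/\tau_N)\sigma_N$, plus the cost of cutting through the vectors $h$ of link $N$, which is of order $d_N^2\tau_N\sigma_N$. Both must be $O(N\sigma_N)$. With $\tau=\sqrt\gamma$ and $\gamma_\ell=\ell^{s}$ this leaves room for $1<s<2$ and slowly growing $d_\ell$. We take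
$$\gamma_\ell=\ell^{3/2},\qquad\tau_\ell=\sqrt{\gamma_\ell}=\ell^{3/4}\ge1,\qquad d_\ell=1+\lceil\ell^{1/8}\rceil .$$
Then $d_\ell\ge2$, $d_\ell\to\infty$, $d_\ell\le2+\ell^{1/8}\le3\ell^{1/8}$, and $\sum d_\ell/\gamma_\ell\le3\sum\ell^{-11/8}<\infty$.

**The index pairs.** Let $c_1,\dots,c_d$ be the standard basis of $\mathbb C^d$, $d=d_\ell$. Let $\Pi_\ell$ be the set of pairs
$$(c_b,c_a)\ (a\ne b),\qquad(c_1+c_a,\;c_1-c_a)\ (2\le a\le d_\ell).$$
Each $(u,v)\in\Pi_\ell$ is real with $u\cdot v=0$, entries of modulus at most $1$, and $\|u\|,\|v\|\le\sqrt2$. There are $d_\ell(d_\ell-1)+(d_\ell-1)=d_\ell^2-1$ pairs. For $d=2$ they are $(c_2,c_1)$, $(c_1,c_2)$, $(c_1+c_2,c_1-c_2)$. The equations $v^{\mathsf T}Xu=0$ say $X_{12}=0$, $X_{21}=0$ and $X_{11}+X_{12}-X_{21}-X_{22}=0$, which means that $X$ is scalar.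

**The basis.** Let $H$ have an orthonormal basis $\Omega$ consisting of the distinct vectors

- $m_0,m_1,m_2,\dots$, called main;
- $p_{\ell,a},q_{\ell,a}$ for $\ell\ge1$, $2\le a\le d_\ell$;
- $h_{\ell,\pi,\theta}$ for $\ell\ge1$, $\pi\in\Pi_\ell$, $\theta\in\{+1,-1\}$.

Let $p_{\ell,1}$ be the odd-indexed and $q_{\ell,1}$ the even-indexed one of $m_{\ell-1},m_\ell$. So for $\ell$ odd, $q_{\ell,1}=m_{\ell-1}$ and $p_{\ell,1}=m_\ell$; for $\ell$ even, $p_{\ell,1}=m_{\ell-1}$ and $q_{\ell,1}=m_\ell$. *Tier 1* consists of the odd $m_k$ and the $p_{\ell,a}$, *tier 2* of the $h$'s, *tier 3* of the even $m_k$ and the $q_{\ell,a}$. The $\ell$-th link is the finite set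
$$B_\ell=\{p_{\ell,a},q_{\ell,a}:1\le a\le d_\ell\}\cup\{h_{\ell,\pi,\theta}:\pi\in\Pi_\ell,\ \theta=\pm1\}.$$
The vector $m_k$ belongs exactly to $B_k$ and $B_{k+1}$ (only to $B_1$ if $k=0$), and every other element of $\Omega$ belongs to exactly one $B_\ell$.

**The system.** Let $Zm_k=\gamma_km_{k-1}+\gamma_{k+1}m_{k+1}$ as in Section 3, and $Zx=0$ for non-main $x\in\Omega$. Then $\langle Zx,y\rangle=\langle x,Zy\rangle$ for $x,y\in\Omega$, and $Z$ maps tier 1 vectors into the span of tier 3 and vice versa. In the sums below, $h=h_{\ell,\pi,\theta}$ runs over all of tier 2, with $\pi=(u,v)$; only finitely many terms are nonzero. Define: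

- for $p$ in tier 1: $\;f_p=p,\quad g_p=p-\sum_h\tau_\ell\langle p_\ell(u),p\rangle h-Zp$;
- for $h=h_{\ell,\pi,\theta}$: $\;f_h=h+\tau_\ell\,p_\ell(u),\quad g_h=h+\theta\tau_\ell\,q_\ell(v)$;
- for $q$ in tier 3: $\;f_q=q-\sum_h\theta\tau_\ell\langle q_\ell(v),q\rangle h+Zq,\quad g_q=q$.

For example, in the first link $d_1=2$, $\tau_1=1$, $B_1=\{m_0,m_1,p_{1,2},q_{1,2}\}$ together with six vectors $h$. For $\pi=(c_1+c_2,c_1-c_2)$ we get $f_h=h+m_1+p_{1,2}$ and $g_h=h+\theta(m_0-q_{1,2})$.

Every coefficient above joins two members of a common link, so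
$$\operatorname{supp}f_b,\ \operatorname{supp}g_b\subset\bigcup\{B_\ell:\ b\in B_\ell\}.\tag{5}$$

**Biorthogonality.** We check $\langle f_a,g_b\rangle=\delta_{ab}$ tier by tier; all coefficients are real.

- $f_p$ against $g_{p'}$, $g_h$, $g_q$: $g_{p'}$ has tier 1 part $p'$, and $g_h,g_q$ have none. So we get $\delta_{pp'},0,0$.
- $f_h$ against $g_p$: $\;-\tau_\ell\langle p_\ell(u),p\rangle+\tau_\ell\langle p_\ell(u),p\rangle=0$, since $Zp$ is in tier 3. Against $g_{h'}$: only the tier 2 parts meet, giving $\delta_{hh'}$. Against $g_q=q$: $0$.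
- $f_q$ against $g_{q'}=q'$: $\delta_{qq'}$, since $Zq$ is in tier 1. Against $g_h$: $\;-\theta\tau_\ell\langle q_\ell(v),q\rangle+\theta\tau_\ell\langle q,q_\ell(v)\rangle=0$.
- $f_q$ against $g_p$: tier by tier we get $\langle Zq,p\rangle-\langle q,Zp\rangle+\sum_{\ell,\pi}\sum_{\theta=\pm1}\theta\,\tau_\ell^2\langle q_\ell(v),q\rangle\langle p_\ell(u),p\rangle=0$. The first two terms cancel by symmetry of $Z$, the sum by the signs.

**Totality.** The span of $\{f_a\}$ contains tier 1, hence every $h=f_h-\tau_\ell p_\ell(u)$, hence every $q$, since $Zq$ is in the span of tier 1. So it consists of all finitely supported vectors. For $\{g_a\}$ argue in the order tier 3, tier 2, tier 1.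

So we have a total biorthogonal system. It remains to prove (A) and (B) of Proposition 5.

## 5. A trace class annihilator of trace one

**Lemma 6.** There is a trace class $S_0$ on $H$ with $\operatorname{tr}(P_aS_0)=0$ for all $a\in\Omega$ and $\operatorname{tr}S_0=1$.

*Proof.* Take the operator of Section 3 with scalar blocks in place of link entries: let $x_\ell=(-1)^\ell/\gamma_\ell$ and
$$S_0=m_0\otimes m_0+\sum_\ell x_\ell\sum_{a=1}^{d_\ell}q_{\ell,a}\otimes p_{\ell,a}.$$
Then $\|S_0\|_1\le1+\sum d_\ell/\gamma_\ell<\infty$, and $\operatorname{tr}S_0=1$ because $\langle q_{\ell,a},p_{\ell,a}\rangle=0$. The range of $S_0$ is in the closed span of tier 3. $S_0$ vanishes on tier 2 and on tier 3 vectors other than $m_0$, and $S_0m_0=m_0$. On tier 1, $S_0p_{\ell,a}=x_\ell q_{\ell,a}$ for $a\ge2$. A main vector $m_k$ with $k$ odd is $p_{k,1}=p_{k+1,1}$, with $q_{k,1}=m_{k-1}$ and $q_{k+1,1}=m_{k+1}$, so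
$$S_0m_k=x_km_{k-1}+x_{k+1}m_{k+1}\qquad(k\text{ odd}).$$
In particular $\langle S_0p_{\ell,b},q_{\ell,a}\rangle=x_\ell\delta_{ab}$ for all $a,b$. Now check $\langle S_0f_a,g_a\rangle=0$ in each case.

- $h=h_{\ell,\pi,\theta}$: since $S_0h=0$ and the range of $S_0$ is orthogonal to $h$, the value is $\theta\tau_\ell^2\langle S_0p_\ell(u),q_\ell(v)\rangle=\theta\tau_\ell^2x_\ell\,u\cdot v=0$.
- $p_{\ell,a}$, $a\ge2$: $S_0p_{\ell,a}=x_\ell q_{\ell,a}$, while $g_{p_{\ell,a}}$ has only tier 1 and tier 2 parts, because $Zp_{\ell,a}=0$. The value is $0$.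
- $q_{\ell,a}$, $a\ge2$: $f_{q_{\ell,a}}$ is $q_{\ell,a}$ plus tier 2 terms, so $S_0f_{q_{\ell,a}}=0$.
- $m_k$, $k$ odd: the value is $\langle S_0m_k,-Zm_k\rangle=-(\gamma_kx_k+\gamma_{k+1}x_{k+1})=-((-1)^k+(-1)^{k+1})=0$.
- $m_k$, $k\ge2$ even: the value is $\langle S_0Zm_k,m_k\rangle=\gamma_k\langle S_0m_{k-1},m_k\rangle+\gamma_{k+1}\langle S_0m_{k+1},m_k\rangle=\gamma_kx_k+\gamma_{k+1}x_{k+1}=0$.
- $m_0$: the value is $\langle S_0m_0,m_0\rangle+\gamma_1\langle S_0m_1,m_0\rangle=1+\gamma_1x_1=0$. $\square$

## 6. Finite rank annihilators have trace zero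

**Lemma 7.** If $S$ is a finite rank operator on $H$ and $\operatorname{tr}(P_aS)=0$ for all $a\in\Omega$, then $\operatorname{tr}S=0$.

*Proof.* Let $r=\operatorname{rank}S$, let $E_\ell$ be the orthogonal projection onto $\operatorname{span}B_\ell$, and put $\sigma_\ell=\|E_\ell SE_\ell\|$. For unit vectors $x,y\in\operatorname{span}B_\ell$ we have $|\langle Sx,y\rangle|\le\sigma_\ell$.

**Step 1: the link norms are summable.** This is the resource that will finally be contradicted. Write $S=\sum_{i\le r}y_i\otimes z_i$. Then $E_\ell SE_\ell=\sum_iE_\ell y_i\otimes E_\ell z_i$, so $\sigma_\ell\le\sum_i\|E_\ell y_i\|\|E_\ell z_i\|$. The sets $B_\ell$ with $\ell$ odd are pairwise disjoint, since the only shared vectors are $m_k\in B_k\cap B_{k+1}$; the same holds for $\ell$ even. By Cauchy–Schwarz on each parity class,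
$$\sum_\ell\sigma_\ell\le2\sum_{i\le r}\|y_i\|\|z_i\|<\infty.\tag{6}$$

**Step 2: low rank makes the link entry small.** Here the vectors $h$ and the width $d_N$ do their work. Fix $N$ with $d:=d_N>r$, write $\tau=\tau_N$, $\sigma=\sigma_N$, and let $X$ be the $d\times d$ matrix $X_{ab}=\langle Sp_{N,b},q_{N,a}\rangle$. For $h=h_{N,\pi,\theta}$ with $\pi=(u,v)$, (2) gives
$$0=\langle Sf_h,g_h\rangle=\langle Sh,h\rangle+\tau\langle Sp_N(u),h\rangle+\theta\tau\langle Sh,q_N(v)\rangle+\theta\tau^2\langle Sp_N(u),q_N(v)\rangle .$$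
All vectors are in $\operatorname{span}B_N$, the norms of $p_N(u),q_N(v)$ are at most $\sqrt2$, and $\tau\ge1$. Hence
$$|\langle Sp_N(u),q_N(v)\rangle|\le\sigma\Big(\frac1{\tau^2}+\frac{2\sqrt2}{\tau}\Big)\le\frac{4\sigma}{\tau}.$$
The pair $(c_b,c_a)$ gives $|X_{ab}|\le4\sigma/\tau$ for $a\ne b$. The pair $(c_1+c_a,c_1-c_a)$ gives $|X_{11}+X_{1a}-X_{a1}-X_{aa}|\le4\sigma/\tau$, and with the previous bound $|X_{aa}-X_{11}|\le12\sigma/\tau$. So all $d^2$ entries of $X-X_{11}I$ have modulus at most $12\sigma/\tau$, and its Hilbert–Schmidt norm is at most $12d\sigma/\tau$. Finally $X$ is the matrix of a compression of $S$, so $\operatorname{rank}X\le r<d$ and $\ker X$ contains a unit vector. Applying $X-X_{11}I$ to it gives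
$$|\xi_N|\le\frac{12\,d_N\sigma_N}{\tau_N},\qquad\xi_N:=X_{11}=\langle Sp_{N,1},q_{N,1}\rangle.\tag{7}$$

**Step 3: cutting at link $N$.** We now find the analogue of (4). Let $\Lambda_N$ consist of $m_0,\dots,m_{N-1}$ and all non-main elements of $B_\ell$, $\ell\le N-1$. It is finite and $\Lambda_N\uparrow\Omega$. Let $D_N$ be the orthogonal projection onto $\operatorname{span}\Lambda_N$. We have $B_\ell\subset\Lambda_N$ for $\ell<N$, $B_N\cap\Lambda_N=\{m_{N-1}\}$, and $B_\ell\cap\Lambda_N=\emptyset$ for $\ell>N$. With (5) this gives two facts.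

- (i) If $b\in\Lambda_N\setminus\{m_{N-1}\}$, then $b$ lies in no $B_\ell$ with $\ell\ge N$, so $f_b,g_b$ are supported in $\Lambda_N$.
- (ii) If $b\notin\Lambda_N$, then $b$ lies in no $B_\ell$ with $\ell<N$, so the supports of $f_b,g_b$ meet $\Lambda_N$ at most in $m_{N-1}$.

*$N$ odd.* Then $m_{N-1}=q_{N,1}$ is in tier 3 and $g_{m_{N-1}}=m_{N-1}$, so $\langle f_b,m_{N-1}\rangle=\delta_{b,m_{N-1}}$ for all $b$. Split off the part of $f_{m_{N-1}}$ outside $\Lambda_N$. Since $\langle q_N(v),q_{N,1}\rangle=v_1$,
$$f_{m_{N-1}}=D_Nf_{m_{N-1}}+w,\qquad w=\gamma_Nm_N-\sum_{\pi,\theta}\theta\tau_Nv_1h_{N,\pi,\theta}.$$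
We claim $\sum_{a\in\Lambda_N}P_a=D_N+w\otimes m_{N-1}$. Both sides are bounded and the $f_b$ are total, so we test on each $f_b$. The left side gives $f_b$ if $b\in\Lambda_N$ and $0$ otherwise. On the right: for $b\in\Lambda_N\setminus\{m_{N-1}\}$, (i) gives $D_Nf_b=f_b$, and the second term vanishes. For $b=m_{N-1}$ we get $D_Nf_b+w=f_b$. For $b\notin\Lambda_N$, by (ii) $D_Nf_b$ is a multiple of $m_{N-1}$ with coefficient $\langle f_b,m_{N-1}\rangle=0$, so both terms vanish. This proves the claim. Taking the trace against $S$,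
$$0=\operatorname{tr}(SD_N)+\langle Sw,m_{N-1}\rangle=\operatorname{tr}(SD_N)+\gamma_N\langle Sm_N,m_{N-1}\rangle-\sum_{\pi,\theta}\theta\tau_Nv_1\langle Sh_{N,\pi,\theta},m_{N-1}\rangle .$$
Since $m_N=p_{N,1}$, we have $\langle Sm_N,m_{N-1}\rangle=\xi_N$.

*$N$ even.* Then $m_{N-1}=p_{N,1}$ is in tier 1 and $f_{m_{N-1}}=m_{N-1}$, so $\langle g_b,m_{N-1}\rangle=\delta_{b,m_{N-1}}$ for all $b$. Now
$$g_{m_{N-1}}=D_Ng_{m_{N-1}}-w',\qquad w'=\gamma_Nm_N+\sum_{\pi,\theta}\tau_Nu_1h_{N,\pi,\theta}.$$
We claim $\sum_{a\in\Lambda_N}g_a\otimes f_a=D_N-w'\otimes m_{N-1}$, and test on the total set $\{g_b\}$. The left side gives $g_b$ if $b\in\Lambda_N$ and $0$ otherwise. The right side gives $D_Ng_b=g_b$ for $b\in\Lambda_N\setminus\{m_{N-1}\}$ by (i), $D_Ng_b-w'=g_b$ for $b=m_{N-1}$, and $0$ for $b\notin\Lambda_N$ by (ii). Taking adjoints, $\sum_{a\in\Lambda_N}P_a=D_N-m_{N-1}\otimes w'$, and hence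
$$0=\operatorname{tr}(SD_N)-\langle Sm_{N-1},w'\rangle=\operatorname{tr}(SD_N)-\gamma_N\langle Sm_{N-1},m_N\rangle-\sum_{\pi,\theta}\tau_Nu_1\langle Sm_{N-1},h_{N,\pi,\theta}\rangle .$$
Since $m_N=q_{N,1}$, we have $\langle Sm_{N-1},m_N\rangle=\xi_N$.

**Step 4: the estimate.** In both cases there are $2|\Pi_N|\le2d_N^2$ vectors $h_{N,\pi,\theta}$. Each contributes at most $\tau_N\sigma_N$, because $|u_1|,|v_1|\le1$ and both vectors in the inner product belong to $B_N$. With (7), whenever $d_N>r$, so for all large $N$,
$$|\operatorname{tr}(SD_N)|\le\gamma_N|\xi_N|+2d_N^2\tau_N\sigma_N\le\Big(\frac{12d_N\gamma_N}{\tau_N}+2d_N^2\tau_N\Big)\sigma_N\le14\,d_N^2N^{3/4}\sigma_N\le126\,N\sigma_N .\tag{8}$$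
Here $\gamma_N/\tau_N=\tau_N=N^{3/4}$ and $d_N^2\le9N^{1/4}$.

**Step 5: conclusion.** Since $S$ has finite rank and $D_N\to I$ strongly, $\operatorname{tr}(SD_N)\to\operatorname{tr}S$. If $\operatorname{tr}S\ne0$, then $|\operatorname{tr}(SD_N)|\ge\frac12|\operatorname{tr}S|$ for large $N$. By (8), $\sigma_N\ge|\operatorname{tr}S|/(252N)$ for all large $N$, so $\sum\sigma_N=\infty$. This contradicts (6). $\square$

**Proof of Theorem 3.** The system of Section 4 is total and biorthogonal. It satisfies (A) by Lemma 6 and (B) by Lemma 7. Proposition 5 gives a compact triangular $T$ with $I_H\oplus0\in\mathcal W(T)\setminus\mathcal A(T)$. $\blacksquare$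

## 7. Infinitely many copies: proof of Theorem 4

**Step 1: the operator.** To get infinitely many independent elements of $\mathcal W(T)$ outside $\mathcal A(T)$ we place copies of the system side by side. Let $H_1,H_2,\dots$ be copies of $H$, with copies $P_a^{(i)}=f_a^{(i)}\otimes g_a^{(i)}$ of the idempotents, and let $\mathcal H=\big(\bigoplus_iH_i\big)\oplus\mathbb C$. Regard all $P_a^{(i)}$ as operators on $\mathcal H$ and enumerate them as $P_n=f_n\otimes g_n$, $n\ge1$. Then $\langle f_n,g_m\rangle=\delta_{nm}$, and the $f_n$, as well as the $g_n$, are total in $\bigoplus H_i$. Choose inductively $\lambda_1>\lambda_2>\dots>0$ with $\lambda_n\|P_n\|\le2^{-n}\min_{k\le n}\varepsilon_k$, and put $T=\sum_n\lambda_nP_n$. The series converges in norm, so $T$ is compact.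

**Step 2: singular values.** Since $s_n(T)$ is the distance from $T$ to the operators of rank less than $n$,
$$s_n(T)\le\Big\|T-\sum_{m<n}\lambda_mP_m\Big\|\le\sum_{m\ge n}2^{-m}\varepsilon_n\le\varepsilon_n .$$

**Step 3: eigenvectors and triangularity.** The $f_n$ together with $0\oplus1$ are linearly independent, total, and eigenvectors of $T$. The $g_n$ together with $0\oplus1$ are the same for $T^*=\sum\lambda_n\,g_n\otimes f_n$. So both operators are triangular, by Gram–Schmidt as in Section 1.

To find all eigenvalues, suppose $Tx=\nu x$. Since $T^*g_n=\lambda_ng_n$, we get $(\lambda_n-\nu)\langle x,g_n\rangle=0$ for all $n$.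

- If $\nu\notin\{0\}\cup\{\lambda_n\}$, then $x\perp g_n$ for all $n$, so $x\in0\oplus\mathbb C$ by totality. Then $\nu x=Tx=0$ and $x=0$.
- If $\nu=0$, then again $x\perp g_n$ for all $n$, since $\lambda_n>0$. So $x\in0\oplus\mathbb C$.
- If $\nu=\lambda_n$, then $\langle x,g_m\rangle=0$ for $m\ne n$, so $y=x-\langle x,g_n\rangle f_n$ is orthogonal to all $g_m$ and lies in $0\oplus\mathbb C$. There $Ty=0$, but also $(T-\lambda_n)y=0$. Hence $\lambda_ny=0$, $y=0$, and $x$ is a multiple of $f_n$.

So the eigenvalues are exactly $0$ and the $\lambda_n$, all nonnegative with one-dimensional eigenspaces.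

**Step 4: infinite codimension.** By Lemma 1, $\mathcal A(T)$ and $\mathcal W(T)$ are the weak* and WOT closures of $\operatorname{span}(\{I\}\cup\{P_n\})$. Let $I_i$ be the projection of $\mathcal H$ onto $H_i$. If a finite rank $R$ annihilates all $P_n$, its compression to $H_i$ satisfies the hypothesis of Lemma 7, so $\operatorname{tr}(I_iR)=0$. By (1), $I_i\in\mathcal W(T)$ for every $i$. Now let $R_i$ be the direct sum of $S_0$ on $H_i$, $-1$ on $\mathbb C$, and $0$ on the other $H_j$. It is trace class with $\operatorname{tr}R_i=0$ and $\operatorname{tr}(P_nR_i)=0$ for all $n$. So the weak*-continuous functional it defines vanishes on $\mathcal A(T)$, while $\operatorname{tr}(I_jR_i)=\delta_{ij}$. If a finite combination $\sum_j\alpha_jI_j$ is in $\mathcal A(T)$, pairing with $R_i$ gives $\alpha_i=0$ for each $i$. So the $I_i$ are linearly independent modulo $\mathcal A(T)$, and $\dim\mathcal W(T)/\mathcal A(T)=\infty$.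

**Step 5: finite direct sums.** We show that the quotient can only grow. If $p_\alpha(T)\to B$ in WOT for a net of polynomials, then $p_\alpha(T^{(k)})=p_\alpha(T)^{(k)}\to B^{(k)}$ in WOT. So $B\in\mathcal W(T)$ implies $B^{(k)}\in\mathcal W(T^{(k)})$. Compression to the first summand is weak* continuous and sends $p(T^{(k)})$ to $p(T)$, so it maps $\mathcal A(T^{(k)})$ into $\mathcal A(T)$. Hence $B^{(k)}\in\mathcal A(T^{(k)})$ implies $B\in\mathcal A(T)$. Also $B\in\mathcal A(T)$ implies $B^{(k)}\in\mathcal A(T^{(k)})$, since $B\mapsto B^{(k)}$ is weak* continuous: $\operatorname{tr}(B^{(k)}R)=\operatorname{tr}(B\sum_{i\le k}R_{ii})$, with $R_{ii}$ the diagonal blocks of $R$. So $B\mapsto B^{(k)}$ induces an injection $\mathcal W(T)/\mathcal A(T)\to\mathcal W(T^{(k)})/\mathcal A(T^{(k)})$, and the second space is infinite-dimensional.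

**Step 6: the infinite direct sum.** This holds for every $T\in\mathcal B(\mathcal H)$. The reason is that on operators of the form $C^{(\infty)}$ a trace class functional becomes a single vector functional. The space $\{B^{(\infty)}:B\in\mathcal B(\mathcal H)\}$ is given by the conditions that off-diagonal blocks vanish and all diagonal blocks agree, so it is WOT closed. Every element of $\mathcal W(T^{(\infty)})$ therefore has the form $B^{(\infty)}$.

Let $\varphi(X)=\operatorname{tr}(XR)$ be a weak*-continuous functional on $\mathcal B(\mathcal H^{(\infty)})$ that vanishes on the polynomials in $T^{(\infty)}$. Write $R=\sum_ns_n\,a_n\otimes b_n$ with unit vectors $a_n=(a_n^i)_i$, $b_n=(b_n^i)_i$, $s_n\ge0$ and $\sum s_n<\infty$. For $C\in\mathcal B(\mathcal H)$,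
$$\varphi(C^{(\infty)})=\sum_ns_n\langle C^{(\infty)}a_n,b_n\rangle=\sum_{n,i}\big\langle C\sqrt{s_n}\,a_n^i,\sqrt{s_n}\,b_n^i\big\rangle .$$
The double sum converges absolutely, since $\sum_{n,i}s_n\|a_n^i\|^2=\sum_ns_n<\infty$ and likewise for $b$. Re-index the countable family of pairs $(n,i)$ by $1,2,\dots$ to obtain vectors $x=(x_j)$ and $y=(y_j)$ in $\mathcal H^{(\infty)}$ with $\varphi(C^{(\infty)})=\sum_j\langle Cx_j,y_j\rangle=\langle C^{(\infty)}x,y\rangle$ for all $C$. The functional $X\mapsto\langle Xx,y\rangle$ is WOT continuous and vanishes on the polynomials $p(T^{(\infty)})=p(T)^{(\infty)}$, hence on $\mathcal W(T^{(\infty)})$. So $\varphi(B^{(\infty)})=\langle B^{(\infty)}x,y\rangle=0$ for every $B^{(\infty)}\in\mathcal W(T^{(\infty)})$. Since $\varphi$ was arbitrary, (1) gives $\mathcal W(T^{(\infty)})\subseteq\mathcal A(T^{(\infty)})$, and equality holds. $\blacksquare$
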